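\title{List colorings of arcs in unions of arborescences}

\begin{abstract}
Let the arc set of a digraph be a union of $k$ arborescences, and let every arc carry a list of colors. We want to choose a color from each list so that every color class is a branching. We prove that lists of size $2k-2$ suffice for every $k\ge 2$. In particular, lists of size $4$ suffice for $k=3$, and lists of size $2$ suffice for $k=2$, which is optimal. The same proof shows that lists of size $k$ suffice when arcs with a common head have a common list. For digraphs without parallel arcs, a random choice shows that lists of size $k+O(\sqrt{k\log k})$ suffice.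
\end{abstract}

\section{The problem and the results}

Digraphs $D=(V,A)$ are finite and have no loops; parallel and antiparallel arcs are allowed unless we say otherwise. We write $xy$ for an arc with \emph{tail} $x$ and \emph{head} $y$, and $[k]=\{1,\dots,k\}$. An \emph{arborescence} is a directed tree with a root such that every other vertex has in-degree exactly $1$, so that all arcs point away from the root. A \emph{branching} is a set of arcs that contains no cycle, even when orientations are ignored, and in which every vertex has in-degree at most $1$; equivalently, it is a vertex-disjoint union of arborescences. Two parallel or antiparallel arcs count as a cycle.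

A coloring of $A$ is \emph{proper} if every color class is a branching. If each arc $a$ has a list $L_a$ of colors, a \emph{proper list coloring} is a proper coloring that gives each arc $a$ a color from $L_a$.

Suppose that $D$ is the union of $k$ arborescences. Since a subset of a branching is a branching, we may assign each arc to one arborescence containing it, and this partitions $A$ into $k$ branchings. Such a partition is the same thing as a proper list coloring in which every list is $[k]$. So identical lists of size $k$ suffice by hypothesis, and we ask how long the lists must be when they are arbitrary. They cannot be shorter than $k$ in general: if some vertex has in-degree $k$, the arcs entering it need $k$ distinct colors, and identical lists of size $k-1$ fail. For $k=1$ every coloring is proper. Since different lists seem only to leave more room, the first guess is that size $k$ is always enough; but with different lists the given partition is no longer a coloring, and it is not evident how to use it.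

Problem~5 of \cite{ps9} states that lists of size $\lceil 3k/2\rceil$ suffice for a union of $k$ arborescences; for $k=3$ this is $5$. Open problem~6 of \cite{ps9} asks whether this bound can be improved, and in particular whether lists of size $4$ suffice for $k=3$. The answer is yes. Our proofs use only the partition into $k$ branchings, so we state the results under that weaker hypothesis.

\begin{theorem}\label{thm:general}
Let $k\ge 2$. If $A$ is a union of $k$ branchings (in particular, of $k$ arborescences) and $|L_a|\ge 2k-2$ for all $a\in A$, then $D$ has a proper list coloring. In particular, for $k=3$ lists of size $4$ suffice.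
\end{theorem}

\begin{theorem}\label{thm:head}
Let $k\ge 1$. If $A$ is a union of $k$ branchings, $|L_a|\ge k$ for all $a\in A$, and arcs with the same head have the same list, then $D$ has a proper list coloring.
\end{theorem}

\begin{theorem}\label{thm:simple}
Let $k\ge2$ and $s\ge0$ be integers with
\begin{equation}\label{eq:hyp}
(k-1)\binom{k}{s+1}<\binom{k+s}{s+1}.
\end{equation}
If $D$ has no parallel arcs (antiparallel arcs are allowed), $A$ is a union of $k$ branchings, and $|L_a|\ge k+s$ for all $a\in A$, then $D$ has a proper list coloring. Inequality \eqref{eq:hyp} holds for $s=\lceil\sqrt{k\ln k}+\frac12\ln k\rceil$, so for such $D$ lists of size $k+O(\sqrt{k\log k})=(1+o(1))k$ suffice.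
\end{theorem}

By the lower bound above, applied for instance to $k$ arcs with a common head, Theorem~\ref{thm:head} is sharp for every $k$ and Theorem~\ref{thm:general} is sharp for $k=2$. Theorem~\ref{thm:general} improves on $\lceil 3k/2\rceil$ for $k=2$ and $k=3$, while $2k-2\ge\lceil 3k/2\rceil$ for $k\ge4$; for large $k$, Theorem~\ref{thm:simple} improves on it when there are no parallel arcs. We do not determine whether lists of size $3$ suffice for $k=3$.

All proofs remove a vertex $v$ of out-degree at most $k-1$ and use induction. Plain deletion of $v$ gives the bound $2k-1$ (Section~\ref{sec:delete}), and a random refinement of it gives Theorem~\ref{thm:simple} (Section~\ref{sec:random}). Theorems~\ref{thm:general} and~\ref{thm:head} need more: when $v$ is removed, each arc leaving it is replaced by a shortcut that starts at the tail of an arc entering it (Sections~\ref{sec:rooted}--\ref{sec:finish}).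

\section{Branchings, and what deleting a vertex gives}\label{sec:delete}

Let $B$ be a branching. A component of $(V,B)$ with $q$ vertices is a tree with $q-1$ arcs, whose heads are distinct, so exactly one of its vertices has in-degree $0$; this is its \emph{root}. From any vertex $x$, walk backward along the unique entering arc as long as there is one. The walk never repeats a vertex, so it ends at the root and traces a directed path $P_x$ from the root to $x$. The number of arcs of $P_x$ is the \emph{depth} of $x$ in $B$.

\begin{lemma}\label{lem:basic}
Let $B\subseteq A$.
\begin{itemize}
\item[(a)] If every vertex has in-degree at most $1$ in $B$ and $B$ contains no directed cycle, then $B$ is a branching.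
\item[(b)] Let $B$ be a branching. If $B$ contains a directed path, possibly trivial, from $w$ to $x$, and $a\in B$ has head $w$, then $a$ lies on $P_x$. The tail of every arc of $P_x$ has smaller depth than $x$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) An unoriented cycle on $q$ vertices has $q$ arcs, and their heads lie on the cycle and are distinct. So each vertex of the cycle is the head of exactly one of its arcs, and the cycle is directed.

(b) The backward walk from $x$ has no choice: it follows the given path to $w$ and then takes $a$. If $y$ is the tail of an arc of $P_x$, then $P_y$ is the part of $P_x$ up to $y$, which is shorter.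
\end{proof}

Thus a proper coloring must meet a local condition, that arcs with a common head get distinct colors, and a global one, that no directed cycle is monochromatic. We say that a color \emph{passes through} $v$ if it occurs both on an arc entering $v$ and on an arc leaving $v$.

\begin{lemma}\label{lem:extend}
Let $v\in V$. Consider a coloring of $A$ that is proper on $D-v$ and gives distinct colors to arcs with a common head. It is proper unless some monochromatic directed cycle contains $v$. In particular, it is proper if no color passes through $v$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:basic}(a), only a monochromatic directed cycle can prevent properness. Such a cycle does not lie in $D-v$, so it contains $v$, an arc entering $v$ and an arc leaving $v$.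
\end{proof}

If $A$ is a union of $k$ branchings, every in-degree is at most $k$. A branching has at most $|V|-1$ arcs, so the out-degrees sum to $|A|\le k(|V|-1)<k|V|$, and
\begin{equation}\label{eq:lowout}
\text{some vertex has out-degree at most } k-1 .
\end{equation}
These facts already give a bound.

\begin{proposition}\label{prop:naive}
If $A$ is a union of $k$ branchings and $|L_a|\ge 2k-1$ for all $a\in A$, then $D$ has a proper list coloring.
\end{proposition}

\begin{proof}
We use induction on $|V|$; a digraph on one vertex has no arcs. Take $v$ as in \eqref{eq:lowout} and color $D-v$ by induction. Color the arcs leaving $v$ one at a time, each with a color not yet used on an arc with the same head; at most $k-1$ colors are excluded. Let $\Gamma$ be the set of colors used on these arcs, so $|\Gamma|\le k-1$. Each of the at most $k$ arcs entering $v$ has at least $k$ colors outside $\Gamma$ in its list, so we can choose distinct such colors one arc at a time. No color passes through $v$, and Lemma~\ref{lem:extend} applies.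
\end{proof}

For $k=3$ this is again $5$. To do better we must sometimes let a color pass through $v$.

\begin{example}\label{ex:parallel}
Let $v$ have $k$ entering arcs and $k-1$ parallel leaving arcs, all with the same list $L$. The entering arcs need $k$ distinct colors and the leaving arcs need $k-1$. If no color passes through $v$, then $|L|\ge 2k-1$.
\end{example}

A color $\gamma$ on arcs $uv$ and $vw$ closes a cycle exactly when the coloring of $D-v$ has a directed path of color $\gamma$ from $w$ to $u$. An arbitrary proper coloring of $D-v$ gives no control over such paths, so the smaller digraph has to be built to forbid some of them.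

\section{Rooted digraphs and the case $k=2$}\label{sec:rooted}

A path of color $\gamma$ from $w$ to $u$ is forbidden by an arc $uw$ of color $\gamma$. We shall therefore replace each arc $vw$ by a shortcut $uw$, where $uv$ is an arc entering $v$. This needs enough arcs entering $v$, which we arrange by adding arcs until all in-degrees are as large as possible.

Let $\mathcal R_k$ be the class of digraphs whose arc set is the disjoint union of $k$ spanning arborescences $B_1,\dots,B_k$ with a common root $r$. In such a digraph $r$ has in-degree $0$, and every other vertex is entered by exactly one arc of each $B_j$.

\begin{lemma}\label{lem:rooting}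
It suffices to prove Theorems~\ref{thm:general} and~\ref{thm:head} for $D\in\mathcal R_k$.
\end{lemma}

\begin{proof}
Partition $A$ into branchings $B_1,\dots,B_k$ and add a new vertex $r$. For each $j$ and each $x\in V$ not entered by $B_j$, add a new arc $rx$ to $B_j$. In the enlarged $B_j$ the vertex $r$ has in-degree $0$ and every other vertex has in-degree $1$. A directed cycle would avoid $r$ and lie in the old $B_j$, so there is none. By Lemma~\ref{lem:basic}(a), $B_j$ is a branching; it has only one vertex of in-degree $0$, hence one component, so it is a spanning arborescence rooted at $r$. For Theorem~\ref{thm:general}, give the new arcs arbitrary lists of size $2k-2$. For Theorem~\ref{thm:head}, give the new arcs entering $x$ the common list of the old arcs entering $x$, or one arbitrary list of size $k$ if there are none. A proper list coloring of the enlarged digraph restricts to one of $D$.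
\end{proof}

The new arcs $rx$ may be parallel, and a shortcut may be parallel to an existing arc. So the induction has to run in a class that allows parallel arcs, even if the original digraph has none.

The vertex given by \eqref{eq:lowout} might be $r$, which has no entering arcs; a finer count avoids it.

\begin{lemma}\label{lem:vertex}
If $D\in\mathcal R_k$ has $n\ge2$ vertices, then some vertex $v\ne r$ has out-degree at most $k-1$.
\end{lemma}

\begin{proof}
We have $|A|=k(n-1)$, and each $B_j$ has an arc leaving $r$. So the out-degrees of the $n-1$ vertices other than $r$ sum to at most $k(n-2)<k(n-1)$.
\end{proof}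

From here to the end of Section~\ref{sec:finish} we fix $D\in\mathcal R_k$ with $n\ge 2$ and such a vertex $v$. Its entering arcs are $f_j=u_jv\in B_j$ for $j\in[k]$, and its leaving arcs are $e_i=vw_i$ for $i\in[b]$, where $b\le k-1$. The vertices $u_j$ need not be distinct, nor the $w_i$, but all differ from $v$. We write $L_j$ for $L_{f_j}$.

\begin{example}[the case $k=2$]\label{ex:two}
Let all lists have size $2$, and assume Theorem~\ref{thm:general} for smaller digraphs in $\mathcal R_2$. If $b=0$, then $D-v\in\mathcal R_2$; we color it and give $f_1,f_2$ distinct colors. Let $b=1$, with leaving arc $e=vw\in B_1$, say. Deletion can get stuck here: if $\gamma$ is the only color of $L_e$ unused at $w$ and $L_1=L_2=\{\gamma,\delta\}$, then $\gamma$ must pass through $v$, and $D-v$ may contain paths of color $\gamma$ from $w$ to both $u_1$ and $u_2$.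

Instead, let $D'$ be $D-v$ with a new arc $e'=u_1w$ that has the list $L_e$. Replacing the path $u_1vw$ of $B_1$ by $e'$ and deleting the leaf $v$ of $B_2$ shows that $D'\in\mathcal R_2$. Color $D'$, let $\gamma$ be the color of $e'$, and give $\gamma$ to $e$. Then $D-v$ has no path of color $\gamma$ from $w$ to $u_1$, since with $e'$ it would form a monochromatic cycle in $D'$. So $\gamma$ is forbidden on $f_2$ but allowed on $f_1$. Give $f_2$ a color of $L_2\setminus\{\gamma\}$, and then give $f_1$ a color of $L_1$ different from it. A monochromatic directed cycle through $v$ would use $e$, have color $\gamma$, use $f_1$, and so contain the path just excluded. By Lemma~\ref{lem:extend} the coloring is proper.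
\end{example}

For $k\ge3$ there may be several shortcuts, and three new questions arise: how to give them different entering arcs $f_j$ (Section~\ref{sec:split}), what to do when two shortcuts receive the same color (Section~\ref{sec:lift}), and how to choose the colors of the $f_j$ (Section~\ref{sec:finish}).

\section{Splitting off a vertex}\label{sec:split}

The obvious rule replaces $e_i\in B_j$ by $u_jw_i$, that is, it contracts $f_j$ in each $B_j$. This keeps all arborescences intact, but if $B_j$ contains two leaving arcs, both shortcuts start from $f_j$. Should they receive different colors, $f_j$ can take only one of them, and the other color has no entering arc on which it is known to be safe. So we want each shortcut to use its own arc $f_j$. An arborescence $B_z$ in which $v$ is a leaf does not need its arc $f_z$, and we borrow the tail $u_z$ for another arborescence.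

The danger is that $u_z$ may lie below $v$ in the borrowing arborescence. Take $k=3$ and $e_1,e_2\in B_1$, and suppose that $u_2$ lies in the subtree of $B_1$ rooted at $w_1$. The arc $u_2w_1$ would close a cycle. The arc $u_2w_2$ does not: it hangs the subtree of $w_2$ below that of $w_1$, and then $u_1w_1$ connects both to the root. The general proof repeats this, keeping $u_j$ for the last step.

\begin{lemma}\label{lem:split}
There is an injection $\pi\colon[b]\to[k]$ such that the digraph $D'$ obtained from $D-v$ by adding new arcs $e_i'=u_{\pi(i)}w_i$ for $i\in[b]$ belongs to $\mathcal R_k$, with root $r$.
\end{lemma}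

\begin{proof}
Let $E_j=\{i: e_i\in B_j\}$, $q_j=|E_j|$ and $J=\{j:q_j\ge1\}$. Since
\[
\sum_{j\in J}(q_j-1)=b-|J|<k-|J|,
\]
we can choose disjoint sets $Z_j\subseteq[k]\setminus J$ with $|Z_j|=q_j-1$ for $j\in J$. We construct a spanning arborescence $B_j'$ of $V-v$ rooted at $r$ for each $j$.

If $j\notin J$, then $v$ is a leaf of $B_j$, and we put $B_j'=B_j-f_j$.

Let $j\in J$. The vertices $w_i$ with $i\in E_j$ are distinct, since in-degrees in $B_j$ are at most $1$. Deleting $v$ from $B_j$ leaves a branching on $V-v$ whose vertices of in-degree $0$ are $r$ and these $w_i$. Call the component of $r$ the \emph{main} component and the other $q_j$ components \emph{loose}. The vertex $u_j$ lies in the main component, for otherwise a path from some $w_i$ to $u_j$ would form a cycle of $B_j$ with $f_j$ and $e_i$.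

If $x$ is a vertex and $w$ is the root of a component not containing $x$, then adding the arc $xw$ gives a branching in which the two components have merged into one, whose root is that of the component of $x$. We apply this $q_j$ times. While at least two loose components remain, take an unused index $z\in Z_j$. The vertex $u_z$ lies in at most one loose component; choose another one, with root $w_i$, add the arc $u_zw_i$ and put $\pi(i)=z$. The number of loose components and the number of unused indices both drop by $1$, the roots of the loose components are still vertices $w_i$ not yet entered, and $u_j$ stays in the main component. After $q_j-1$ steps, $Z_j$ is used up and one loose component remains, with root $w_i$; add $u_jw_i$ and put $\pi(i)=j$. The result $B_j'$ has one component, with root $r$, and $\pi$ maps $E_j$ bijectively onto $\{j\}\cup Z_j$. No new arc is a loop, since each joins two components.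

The sets $\{j\}\cup Z_j$ with $j\in J$ are disjoint, so $\pi$ is injective on $[b]$. The arborescences $B_1',\dots,B_k'$ are arc-disjoint, and their union is the arc set of $D'$.
\end{proof}

\section{Lifting a coloring}\label{sec:lift}

Let $c$ be a proper coloring of the digraph $D'$ of Lemma~\ref{lem:split}. Put
\[
\gamma_i=c(e_i'),\qquad \Gamma=\{\gamma_1,\dots,\gamma_b\},\qquad g=|\Gamma|\le b\le k-1 .
\]
We keep $c$ on $D-v$ and give $e_i$ the color $\gamma_i$. A color outside $\Gamma$ may be put on any $f_j$. If $\gamma\in\Gamma$ occurs on a single shortcut $e_i'$, it may be put on $f_{\pi(i)}$, as in Example~\ref{ex:two}. If it occurs on several shortcuts, at most one $f_j$ can take it, and not every candidate is safe: in Figure~\ref{fig:depth}, one shortcut lies below another in the branching $c^{-1}(\gamma)$, and only the higher one may be used. This suggests choosing by depth.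

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,scale=0.95]
\begin{scope}
\node (a) at (0,0) {$u_1$}; \node (b) at (1.1,0) {$w_1$};
\node (c) at (2.2,0) {$u_2$}; \node (d) at (3.3,0) {$w_2$};
\draw[->,very thick] (a) -- node[above] {$e_1'$} (b);
\draw[->] (b) -- (c);
\draw[->,very thick] (c) -- node[above] {$e_2'$} (d);
\end{scope}
\begin{scope}[xshift=4.2cm]
\node (a) at (0,0) {$u_1$}; \node (b) at (1.1,0) {$w_1$};
\node (c) at (2.2,0) {$u_2$}; \node (d) at (3.3,0) {$w_2$};
\node (v) at (1.65,1.4) {$v$};
\draw[->,very thick] (a) -- node[above left] {$f_1$} (v);
\draw[->] (v) -- (b); \draw[->] (b) -- (c); \draw[->] (v) -- (d);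
\end{scope}
\begin{scope}[xshift=8.4cm]
\node (a) at (0,0) {$u_1$}; \node (b) at (1.1,0) {$w_1$};
\node (c) at (2.2,0) {$u_2$}; \node (d) at (3.3,0) {$w_2$};
\node (v) at (1.65,1.4) {$v$};
\draw[->,very thick] (c) -- node[right,pos=0.25] {$f_2$} (v);
\draw[->] (v) -- (b); \draw[->] (b) -- (c); \draw[->] (v) -- (d);
\end{scope}
\end{tikzpicture}
\caption{All arcs shown have one color $\gamma$. Left: two shortcuts $e_1'=u_1w_1$ and $e_2'=u_2w_2$ lie on one path of the smaller digraph. When $v$ is put back, they are replaced by $vw_1$ and $vw_2$. Giving $\gamma$ to $f_1=u_1v$, whose tail is higher on the path, yields an arborescence (middle); giving it to $f_2=u_2v$ yields the directed cycle $vw_1u_2v$ (right).}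
\label{fig:depth}
\end{figure}

\begin{lemma}\label{lem:lift}
There is an injection $\sigma\colon\Gamma\to[k]$ with the following property. Let $\varphi(1),\dots,\varphi(k)$ be distinct colors such that $\varphi(j)\in\Gamma$ implies $\sigma(\varphi(j))=j$. Then the coloring of $D$ that agrees with $c$ on $D-v$, gives $\gamma_i$ to $e_i$ and gives $\varphi(j)$ to $f_j$ is proper.
\end{lemma}

\begin{proof}
For $\gamma\in\Gamma$, choose among the shortcuts of color $\gamma$ an arc $e_i'$ whose tail has minimum depth in the branching $c^{-1}(\gamma)$, and put $\sigma(\gamma)=\pi(i)$. Different colors choose different indices $i$, and $\pi$ is injective, so $\sigma$ is injective. Let $P_\gamma$ be the path of $c^{-1}(\gamma)$ from the root of its component to $u_{\sigma(\gamma)}$. The tail of every arc of $P_\gamma$ has smaller depth than $u_{\sigma(\gamma)}$ by Lemma~\ref{lem:basic}(b), so by minimality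
\begin{equation}\label{eq:star}
P_\gamma\text{ contains no shortcut.}
\end{equation}

Now consider the coloring of $D$. It is proper on $D-v$. The arcs entering $v$ have distinct colors by assumption. The arcs entering a vertex $x\neq v$ have the same colors as in $D'$, because each $e_i$ has the head and the color of $e_i'$; so these colors are distinct too. By Lemma~\ref{lem:extend} it remains to exclude a directed cycle $C$ through $v$ of one color $\gamma$. It contains some $f_j$ with $\varphi(j)=\gamma$ and some $e_i$ with $\gamma_i=\gamma$. Hence $\gamma\in\Gamma$ and $j=\sigma(\gamma)$. Removing $v$ from $C$ leaves a directed path, possibly trivial, from $w_i$ to $u_{\sigma(\gamma)}$ in $c^{-1}(\gamma)$, and $e_i'\in c^{-1}(\gamma)$ has head $w_i$. By Lemma~\ref{lem:basic}(b), $e_i'$ lies on $P_\gamma$, contradicting \eqref{eq:star}.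
\end{proof}

\section{Coloring the entering arcs}\label{sec:finish}

\begin{proof}[Proof of Theorems~\ref{thm:general} and~\ref{thm:head}]
By Lemma~\ref{lem:rooting} we may assume $D\in\mathcal R_k$. We use induction on $n$; for $n=1$ there are no arcs. For $n\ge2$ take $v$ from Lemma~\ref{lem:vertex} and $D'$ from Lemma~\ref{lem:split}. Give $e_i'$ the list $L_{e_i}$ and keep all other lists. The list sizes are unchanged, and since $e_i'$ and $e_i$ have the same head, so is the property that arcs with the same head have the same list. By induction $D'$ has a proper list coloring $c$, and $\gamma_i\in L_{e_i}$. Take $\sigma$ from Lemma~\ref{lem:lift}. It remains to choose distinct colors $\varphi(j)$ from the sets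
\[
R_j=\{\alpha\in L_j:\ \alpha\notin\Gamma \text{ or } \sigma(\alpha)=j\},\qquad j\in[k];
\]
Lemma~\ref{lem:lift} then yields a proper list coloring of $D$.

\emph{Theorem~\ref{thm:head}.} All $L_j$ equal one list $L$ with $|L|\ge k$. For $\gamma\in\Gamma\cap L$ put $\varphi(\sigma(\gamma))=\gamma$; this is possible because $\sigma$ is injective. The remaining $k-|\Gamma\cap L|$ indices receive distinct colors from $L\setminus\Gamma$, which has at least $k-|\Gamma\cap L|$ elements.

\emph{Theorem~\ref{thm:general}.} We choose greedily, starting with the shorter sets. There are $k-g$ indices $j\notin\sigma(\Gamma)$. For these $R_j=L_j\setminus\Gamma$, so $|R_j|\ge 2k-2-g\ge k-g$ as $k\ge2$, and we can choose distinct colors for them one at a time. For $j=\sigma(\gamma)$, only the $g-1$ colors of $\Gamma\setminus\{\gamma\}$ are removed from $L_j$, whether or not $\gamma\in L_j$. Using $g\le k-1$,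
\[
|R_j|\ge (2k-2)-(g-1)\ge k ,
\]
so $R_j$ contains a color different from the at most $k-1$ colors chosen before.
\end{proof}

Compared with Proposition~\ref{prop:naive}, one color is saved because $g$ of the entering arcs lose only $g-1$ colors each. For $k=3$, lists of size $4$ and $g=2$, the sets $R_j$ have sizes at least $2,3,3$.

\begin{remark}
The choice by depth matters only for Theorem~\ref{thm:head}, where a list of size $k$ at $v$ must be used completely. In Theorem~\ref{thm:general}, if two shortcuts have the same color, then $g\le k-2$, each $L_j\setminus\Gamma$ has at least $k$ elements, and $\Gamma$ can be avoided altogether.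
\end{remark}

\begin{remark}
The last step fails for shorter lists. Let $k=3$, $\Gamma=\{\alpha,\beta\}$, $\sigma(\alpha)=1$, $\sigma(\beta)=2$, and $L_1=\{\beta,x,y\}$, $L_2=\{\alpha,x,y\}$, $L_3=\{\alpha,\beta,x\}$. Then $R_1\cup R_2\cup R_3=\{x,y\}$, so three distinct colors cannot be chosen. This is a limit of the argument and not a counterexample for lists of size $3$: the condition in Lemma~\ref{lem:lift} is only sufficient, and $c$ was an arbitrary coloring of $D'$.
\end{remark}

\section{Digraphs without parallel arcs}\label{sec:random}

We return to plain deletion, which creates no parallel arcs, and again let no color pass through $v$. In Proposition~\ref{prop:naive} the leaving arcs were colored first and could block $k-1$ colors. We now color the entering arcs first. With lists of size $k+s$, each leaving arc has $s+1$ colors unused at its head, and it is stuck only if all of them appear on arcs entering $v$. A random choice makes this unlikely. If $t$ arcs have the same list of size $N$ and receive distinct random colors, a fixed set of $m$ colors of the list is covered with probability $\binom{N-m}{t-m}/\binom Nt=\binom tm/\binom Nm$. The next lemma says that this case is the worst.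

\begin{lemma}\label{lem:random}
Let $N\ge t\ge0$, let $L_1,\dots,L_t$ be sets of size at least $N$, and let $X$ be a set with $|X|=m\le N$. For $j=1,\dots,t$ in turn, choose a uniformly random element of $L_j$ different from those already chosen, and let $F$ be the set of chosen elements. Then $P(X\subseteq F)\le\binom tm/\binom Nm$.
\end{lemma}

\begin{proof}
We use induction on $t$. If $m=0$ the bound is $1$, and if $m>t$ the probability is $0$; this covers $t=0$. If $m=N$ and $m\le t$, then $t=N$ and the bound is $1$. So let $1\le m\le t$ and $m\le N-1$.

The first chosen element $\alpha$ lies in $X$ with some probability $p\le m/N$. Given $\alpha$, the rest of the process is the same process for the $t-1$ sets $L_j\setminus\{\alpha\}$, $j\ge2$, of size at least $N-1\ge t-1$, and it must cover $X\setminus\{\alpha\}$, which has size $m-1$ if $\alpha\in X$ and size $m\le N-1$ otherwise. Put $h(i)=\binom{t-1}{i}/\binom{N-1}{i}$. By induction, $P(X\subseteq F)\le p\,h(m-1)+(1-p)\,h(m)$. Since $\binom{y}{m}=\frac{y-m+1}{m}\binom{y}{m-1}$, we have $h(m)=\frac{t-m}{N-m}\,h(m-1)\le h(m-1)$, so the bound is nondecreasing in $p$. Using $\binom Nm=\frac Nm\binom{N-1}{m-1}=\frac{N}{N-m}\binom{N-1}{m}$, we get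
\[
P(X\subseteq F)\le \frac mN\,h(m-1)+\frac{N-m}N\,h(m)=\frac{\binom{t-1}{m-1}+\binom{t-1}{m}}{\binom Nm}=\frac{\binom tm}{\binom Nm}. \qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:simple}]
We use induction on $|V|$; a digraph on one vertex has no arcs. By \eqref{eq:lowout} there is a vertex $v$ with leaving arcs $e_i=vw_i$, $i\in[b]$, where $b\le k-1$; let $f_1,\dots,f_t$ be its entering arcs, so $t\le k$. The hypotheses pass to $D-v$, which we color by induction. At most $k-1$ arcs of $D-v$ enter $w_i$, because $e_i$ enters it too. So $L_{e_i}$ contains a set $X_i$ of $s+1$ colors that do not occur on arcs of $D-v$ entering $w_i$.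

Choose distinct colors for $f_1,\dots,f_t$ from their lists as in Lemma~\ref{lem:random}, with $N=k+s\ge t$ and $m=s+1\le N$, and let $F$ be the set of these colors. The probability of a union of events is at most the sum of their probabilities, so by \eqref{eq:hyp}
\[
P(X_i\subseteq F\text{ for some } i)\le b\,\frac{\binom{t}{s+1}}{\binom{k+s}{s+1}}\le (k-1)\,\frac{\binom{k}{s+1}}{\binom{k+s}{s+1}}<1 .
\]
Fix a choice with $X_i\not\subseteq F$ for all $i$, and color $e_i$ with an element of $X_i\setminus F$. The arcs entering $v$ have distinct colors. As $D$ has no parallel arcs, $e_i$ is the only arc from $v$ to $w_i$, and its color is new at $w_i$. No color passes through $v$, so the coloring is proper by Lemma~\ref{lem:extend}.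

It remains to verify \eqref{eq:hyp} for $s=\lceil\sqrt{k\ln k}+\frac12\ln k\rceil$. If $s+1>k$, the left side is $0$. Otherwise, by $1-x\le e^{-x}$,
\[
\frac{\binom k{s+1}}{\binom{k+s}{s+1}}=\prod_{i=0}^{s}\frac{k-i}{k+s-i}=\prod_{i=0}^{s}\Big(1-\frac{s}{k+s-i}\Big)\le\exp\Big(-s\sum_{i=0}^s\frac1{k+s-i}\Big).
\]
The $s+1$ numbers $k+s-i$ have mean $k+s/2$, so by the inequality between the arithmetic and harmonic means the sum is at least $(s+1)/(k+s/2)$. Moreover,
\[
s(s+1)-\frac s2\ln k=s\Big(s+1-\frac12\ln k\Big)\ge s\sqrt{k\ln k}\ge k\ln k ,
\]
that is, $s(s+1)/(k+s/2)\ge\ln k$. The ratio of the binomial coefficients is therefore at most $1/k$, and $(k-1)/k<1$ gives \eqref{eq:hyp}.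
\end{proof}

The absence of parallel arcs was used once, to color the arcs $e_i$ independently of one another. Example~\ref{ex:parallel} shows that with parallel arcs the extension to $v$ can fail for all list sizes below $2k-1$ as long as no color may pass through $v$.

Condition \eqref{eq:hyp} can be tested directly for small $k$. For $k=9$ and $s=4$ it reads $8\binom95=1008<1287=\binom{13}5$, so lists of size $13<\lceil 27/2\rceil$ suffice without parallel arcs. For $k=3$ and $s=1$ both sides equal $6$: the random argument just misses lists of size $4$, and for that case we rely on the shortcuts.

\begin{thebibliography}{1}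

\bibitem{ps9}
``Problem set 9'',
\texttt{http://berkri.web.elte.hu/\allowbreak wordpress/\allowbreak wp-content/\allowbreak uploads/\allowbreak 2022/11/\allowbreak 22probsem9.pdf}

\end{thebibliography}
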